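# A free divisor with annihilator of $1/h$ generated in order one and no logarithmic comparison

## 1. Normal crossings, where both properties hold

Take a hypersurface $D$ in $\mathbf C^n$ near $0$, with reduced local equation $h$. Two things one may ask about $D$ look unrelated. The first is topological: can the cohomology of the complement of $D$ be computed with differential forms that have only the mildest poles along $D$? The second is algebraic: is the left ideal of differential operators killing the function $1/h$ generated by operators of order one? The subject of these notes is the conjecture that, for a certain class of hypersurfaces, the two properties are equivalent. We begin with a case in which both can be proved by hand.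

**Notation.** $\mathcal O=\mathbf C\{x_1,\dots,x_n\}$ is the ring of germs of holomorphic functions at $0$, and $\mathcal D$ the ring of linear differential operators with coefficients in $\mathcal O$. Every $P\in\mathcal D$ is uniquely $\sum_\gamma a_\gamma\partial^\gamma$ with $a_\gamma\in\mathcal O$, and its order is the largest $|\gamma|$ with $a_\gamma\ne0$. We use the same letters for the corresponding sheaves. $\mathcal O(\star D)$ is the sheaf of meromorphic functions with poles along $D$ (stalk $\mathcal O[1/h]$), and $\Omega^\bullet(\star D)$ is the complex of meromorphic forms with poles along $D$.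

**Definition (logarithmic fields and forms).** $\mathcal V=\operatorname{Der}(-\log D)$ is the module of holomorphic vector fields $v$ with $v(h)\in h\mathcal O$, and for $v\in\mathcal V$ we write $\alpha_v=v(h)/h\in\mathcal O$. A meromorphic form $\omega$ with poles along $D$ is *logarithmic* if $h\omega$ and $h\,d\omega$ are holomorphic. These forms make up the complex $\Omega^\bullet(\log D)$.

**Example.** Let $h=x_1\cdots x_c$. From $v(h)=\sum_{i\le c}v(x_i)h/x_i$ we see that $h\mid v(h)$ exactly when $x_i\mid v(x_i)$ for all $i\le c$. So $\mathcal V$ is free with basis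
$$\delta_i=x_i\partial_i\ (i\le c),\qquad \delta_j=\partial_j\ (j>c).$$
Put $e_i=dx_i/x_i$ for $i\le c$ and $e_j=dx_j$ for $j>c$. Then $\Omega^p(\log D)$ is free on the products $e_I$, $|I|=p$. These products are closed and $he_I$ is holomorphic, so $\mathcal O$-combinations of them are logarithmic. Conversely, to see that the coefficients of a logarithmic form are holomorphic, it suffices to look at a general point of each $\{x_i=0\}$, since a meromorphic function with no pole in codimension one is holomorphic. There we may take $h=x_1$. Write $\omega=\omega'+\frac{dx_1}{x_1}\wedge\omega''$ with $\omega',\omega''$ free of $dx_1$. Since $x_1\omega$ is holomorphic, $\omega''$ is. Since $d(h\omega)=dh\wedge\omega+h\,d\omega$, the form $dh\wedge\omega=dx_1\wedge\omega'$ is holomorphic, so $\omega'$ is.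

**Proposition 1.** Let $D=\{x_1\cdots x_c=0\}$, $h=x_1\cdots x_c$. Then

1. $\Omega^\bullet(\log D)\hookrightarrow\Omega^\bullet(\star D)$ is a quasi-isomorphism at every point near $0$;
2. the annihilator of $1/h$ in $\mathcal D$ is generated by $x_i\partial_i+1$ $(i\le c)$ and $\partial_j$ $(j>c)$.

**Proof of 1.** At each point near $0$, $D$ is again a normal crossing (perhaps with fewer components), so it is enough to treat the stalk at $0$. Since the $e_I$ are closed, $d(a\,e_I)=\sum_i\delta_i(a)\,e_i\wedge e_I$. So our two complexes are the Koszul complexes of the commuting operators $\delta_1,\dots,\delta_n$ on $\mathcal O$ and on $\mathcal O[1/h]$, and we must show that the Koszul complex on $\mathcal O[1/h]/\mathcal O$ is acyclic. Put $A_i=\mathcal O[1/(x_1\cdots x_i)]$, which gives $\mathcal O=A_0\subset A_1\subset\dots\subset A_c=\mathcal O[1/h]$, all stable under the $\delta$'s. Expanding in powers of $x_i$, each class in $A_i/A_{i-1}$ is uniquely a finite sum $\sum_{r\ge1}a_rx_i^{-r}$ with $a_r\in A_{i-1}$ free of $x_i$. The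 operator $\delta_i=x_i\partial_i$ multiplies the $r$-th term by $-r\ne0$, so it is bijective on $A_i/A_{i-1}$. A Koszul complex of commuting operators, one of which is bijective, is acyclic, because it is the cone of a bijective map of complexes. $\square$

**Proof of 2.** Let $\mathfrak a$ be the left ideal generated by the listed operators. It kills $1/h$. Let $P=\sum a_\gamma\partial^\gamma$. Modulo $\mathfrak a$ we may drop every term with $\gamma_j>0$ for some $j>c$. For $i\le c$ and $\gamma_i\ge1$, the identity $x_i\partial_i^{k}=\partial_i^{k-1}(\partial_ix_i)-k\,\partial_i^{k-1}$ with $\partial_ix_i=x_i\partial_i+1$ shows that $x_i\partial^\gamma$ is congruent modulo $\mathfrak a$ to $-\gamma_i$ times the monomial with $\gamma_i$ lowered by one. Write $a_\gamma=a'+\sum_{i\in\operatorname{supp}\gamma}x_ia_i''$ with $a'$ free of the $x_i$, $i\in\operatorname{supp}\gamma$. The terms $a_i''x_i\partial^\gamma$ can be replaced by terms of smaller order. By induction on the order, $P\equiv\sum_{\gamma\in\mathbf N^c}a_\gamma\partial^\gamma$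 with $a_\gamma$ free of all $x_i$ with $\gamma_i>0$. If $P(1/h)=0$, then
$$0=h\sum_\gamma a_\gamma\partial^\gamma(1/h)=\sum_\gamma(-1)^{|\gamma|}\gamma!\,a_\gamma x^{-\gamma}.$$
A monomial in $a_\gamma x^{-\gamma}$ has exponent $-\gamma_i$ at each $i\in\operatorname{supp}\gamma$ and exponent $\ge0$ elsewhere. So its negative exponents determine $\gamma$, nothing cancels, and all $a_\gamma=0$. Hence $P\in\mathfrak a$. $\square$

What changes for a general $D$? The basis fields, if there is a basis, no longer commute, and the functions $\alpha_v$ are no longer constants. More importantly, statement 1 concerns a whole complex, all degrees at once, while statement 2 concerns a single ideal. For normal crossings a single operator acting by nonzero numbers kills everything at once. For a general divisor it is no longer clear that information about one ideal should control a complex with $n+1$ terms.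

## 2. Free divisors, the two conditions, and the theorems

**Definition (free divisor, K. Saito).** $D$ is *free* if $\mathcal V$ is a free $\mathcal O$-module (necessarily of rank $n$).

We recall two facts. *Saito's criterion*: if $v_1,\dots,v_n\in\mathcal V$ and the determinant of their coefficients is a unit times the reduced equation $h$, then $D$ is free with basis $(v_i)$. And if $D$ is free, then $\Omega^1(\log D)$ is the dual of $\mathcal V$ and $\Omega^p(\log D)=\wedge^p\Omega^1(\log D)$, so all these modules are free.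

**Example.** Let $D=\{w_1w_2(w_1+w_2)=0\}\subset\mathbf C^2$. The fields $w_1\partial_{w_1}+w_2\partial_{w_2}$ and $(w_1+w_2)w_1\partial_{w_1}$ are logarithmic with determinant $-w_1w_2(w_1+w_2)$, so $D$ is free.

**Definition (LCT).** The *Logarithmic Comparison Theorem* holds for the germ $D$ if, on a sufficiently small neighborhood $U$ of $0$, the inclusion $\Omega^\bullet_U(\log D)\hookrightarrow\Omega^\bullet_U(\star D)$ is a quasi-isomorphism of complexes of sheaves, that is, at all points of $U$ and not only at $0$.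

**Definition (condition (A)).** An operator $a+\delta$ of order $\le1$ satisfies $(a+\delta)(1/h)=a/h-\delta(h)/h^2$. So it kills $1/h$ iff $\delta(h)=ah$, i.e. $\delta\in\mathcal V$ and $a=\alpha_\delta$. Hence, for a free divisor with basis $(v_i)$ of $\mathcal V$, the annihilator $\operatorname{Ann}_{\mathcal D}(1/h)$ is generated by elements of order 1 iff
$$\text{(A)}\qquad \operatorname{Ann}_{\mathcal D}(1/h)=\sum_i\mathcal D\,(v_i+\alpha_{v_i}).$$
For a unit $u$ we have $u^{-1}(v+\alpha_v)u=v+\alpha_v+v(u)/u$, so (A) does not depend on the choice of the equation $h$.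

**Conjecture 1.1** (from "Logarithmic Comparison Theorem And Some Euler Homogeneous Free Divisors")**.** For a free divisor $D$: LCT holds for $D$ $\iff$ $\operatorname{Ann}_{\mathcal D}(1/h)$ is generated by elements of order 1.

It is known to be true for plane curves, $n=2$. In general it is false:

**Theorem 1.** For every $n\ge7$ there is a free divisor germ $D\subset\mathbf C^n$ with reduced equation $h$ such that $\operatorname{Ann}_{\mathcal D}(1/h)$ is generated by operators of order 1, but LCT does not hold for $D$.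

**Theorem 2.** Conjecture 1.1 is true for $n\le3$, and the implication LCT $\Rightarrow$ (order-1 generation) holds for all $n$.

The proof of Theorem 1 (Sections 3, 4 and 6–10) uses no published comparison theorem for logarithmic complexes. The second assertion of Theorem 2 is part of a published theorem, quoted in Section 11, and the first assertion also uses it. The cases $n=4,5,6$ are not decided here.

## 3. The logarithmic Spencer complex

*Purpose: to make (A) the vanishing of one cohomology group of a complex.* Let $D$ be a free divisor in a complex manifold $X$ of dimension $n$, with reduced equation $h$.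

For $P\in\mathcal D$ and $v\in\mathcal V$ put $P*v=P(v+\alpha_v)$. From $[v,v'](h)=v(\alpha_{v'}h)-v'(\alpha_vh)$ we get $\alpha_{[v,v']}=v(\alpha_{v'})-v'(\alpha_v)$. So $[v+\alpha_v,v'+\alpha_{v'}]=[v,v']+\alpha_{[v,v']}$ and
$$(P*v)*v'-(P*v')*v=P*[v,v'].$$
Thus $\mathcal D$ is a right module over the $\mathbf C$-Lie algebra $\mathcal V$. Let $K^{-k}=\mathcal D\otimes_{\mathcal O}\wedge^k\mathcal V$ and
$$d(P\otimes v_1\wedge\dots\wedge v_k)=\sum_i(-1)^{i-1}P*v_i\otimes v_1\wedge\dots\widehat{v_i}\dots\wedge v_k+\sum_{i<j}(-1)^{i+j}P\otimes[v_i,v_j]\wedge v_1\dots\widehat{v_i}\dots\widehat{v_j}\dots\wedge v_k.\tag{1}$$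

**$d$ is well defined and $d^2=0$.** On $\mathcal D\otimes_{\mathbf C}\wedge_{\mathbf C}\mathcal V$ this is the Chevalley–Eilenberg differential of a right module, so $d^2=0$ there. To descend to $\otimes_{\mathcal O}$ and $\wedge_{\mathcal O}$ we need, by antisymmetry, only that $P\otimes av_1\wedge\cdots$ and $Pa\otimes v_1\wedge\cdots$ have the same image for $a\in\mathcal O$. We have $P*(av_1)=(Pa)*v_1$. For $j\ge2$, $(P*v_j)a=(Pa)*v_j+P\,v_j(a)$, which produces extra terms $(-1)^{j-1}Pv_j(a)\otimes v_1\wedge\dots\widehat{v_j}\dots$. On the other hand $[av_1,v_j]=a[v_1,v_j]-v_j(a)v_1$ produces extra terms $(-1)^{1+j}P\otimes(-v_j(a)v_1)\wedge\dots\widehat{v_j}\dots$. These cancel.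

**The map $\Phi$ and its cone.** Since $(v+\alpha_v)(1/h)=0$, there is a map of complexes
$$\Phi:K\to\mathcal O(\star D),\qquad K^0\ni P\mapsto P(1/h),$$
with $\mathcal O(\star D)$ in degree $0$. Let $C$ be its cone. As $H^0(K)=\mathcal D/\sum\mathcal D(v_i+\alpha_{v_i})$,
$$H^{-1}(C)=\ker\big(H^0(K)\to\mathcal O(\star D)\big),\quad H^0(C)=\operatorname{coker},\quad H^j(C)=H^{j+1}(K)\ (j\le-2),$$
and $H^j(C)=0$ for $j>0$. Therefore
$$\text{(A) holds at }p\iff H^{-1}(C)_p=0.\tag{2}$$
Replacing $h$ by $uh$ with a unit $u$ replaces $\alpha_v$ by $\alpha_v+v(u)/u$, and $P\otimes v_I\mapsto Pu\otimes v_I$ identifies $K$ and $\Phi$ for $h$ with those for $uh$. So we may change the equation freely. The module $\mathcal O(\star D)$ is holonomic, hence coherent over $\mathcal D$ (Kashiwara), and the $K^{-k}$ are free of finite rank, so all $H^j(C)$ are coherent $\mathcal D$-modules. Where $D=\emptyset$, with $h=1$, $K$ is the Spencer resolution of $\mathcal O$, so $\Phi$ is a quasi-isomorphism there.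

**Example.** For $n=1$, $h=x$, $K$ is $\mathcal D\to\mathcal D$, $P\mapsto P(x\partial+1)$. The map is injective, and by Proposition 1 its cokernel embeds in $\mathcal O[1/x]$. The image contains $\partial^k(1/x)=(-1)^kk!\,x^{-k-1}$, so $\Phi$ is a quasi-isomorphism.

**Bookkeeping rule.** Suppose the $a$-th and $b$-th factors ($a<b$) of $v_I$ are $v,v'$ and $[v,v']=cv'+c'v+\cdots$. In $d(n\otimes v_I)$,
$$c\text{ contributes }-(-1)^{a-1}nc\otimes v_{I\setminus v},\qquad c'\text{ contributes }+(-1)^{b-1}nc'\otimes v_{I\setminus v'}.\tag{3}$$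
Indeed the sign in (1) is $(-1)^{a+b}$. Moving $v'$ into its place past $b-2$ factors costs $(-1)^{b-2}$, and moving $v$ past $a-1$ factors costs $(-1)^{a-1}$.

## 4. Restricting to the locus where $\Phi$ may fail

*Purpose: to replace $H^j(C)$, at a point of a submanifold $Z$ off which $\Phi$ is a quasi-isomorphism, by the homology of an explicit complex of polynomials.*

Let $Z=\{w_1=\dots=w_c=0\}$ in coordinates $(w,t)$, with ideal $I_Z$. Writing coefficients on the left and setting $w=0$ in them gives
$$\mathcal D/I_Z\mathcal D=\bigoplus_\beta\mathcal D_Z\,\partial_w^\beta\cong\mathcal D_Z[\eta_1,\dots,\eta_c],$$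
where $\mathcal D_Z$ is the ring of operators in $t$. Since $\partial_{w_i}^kw_i=w_i\partial_{w_i}^k+k\partial_{w_i}^{k-1}$, right multiplication by $w_i$ is $\partial/\partial\eta_i$. Right multiplication by $\partial_{w_i}$ is multiplication by $\eta_i$, and $t,\partial_t$ act by right multiplication on $\mathcal D_Z$. In particular, right multiplication by $w_i\partial_{w_i}$ (first $w_i$, then $\partial_{w_i}$) is $\eta_i\,\partial/\partial\eta_i$. Put
$$\mathcal R_k=(\mathcal D/I_Z\mathcal D)\otimes_{\mathcal O}\wedge^k\mathcal V,$$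
with the differential induced from $K$ (stalks at the point considered).

**Example.** For $n=1$, $h=x$, $Z=\{0\}$: $\mathcal R$ is $\mathbf C[\eta]\to\mathbf C[\eta]$, $n\mapsto(\eta\,\partial_\eta+1)n$, which is bijective because its eigenvalues are $1,2,3,\dots$.

**Lemma 1.** Let $p\in Z\subset D$ and assume $\Phi$ is a quasi-isomorphism off $Z$ near $p$. Put $T_j=\{s\in H^j(C)_p: w_is=0\ \forall i\}$. Then $H_{c-1-j}(\mathcal R)\cong T_j$ as left $\mathcal D_Z$-modules, and $H^j(C)_p=0\iff H_{c-1-j}(\mathcal R)=0$.

**Step 1: elements of $H^j(C)_p$ are killed by powers of $I_Z$.** The module $H^j(C)$ is $\mathcal D$-coherent and supported on $Z$ near $p$. For a section $s$, $\mathcal Os$ is a finitely generated submodule of a step of a good filtration, so it is $\mathcal O$-coherent, with support in $Z$. By the Nullstellensatz $s$ is killed by a power of $I_Z$.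

**Step 2: one variable (Kashiwara's argument).** Let $N$ be a $\mathcal D$-module in which each element is killed by a power of $w=w_1$, and let $T=\ker w$. *Claim:* $w^kn=0$ implies $n\in\sum_{j<k}\partial_w^jT$. This is clear for $k\le1$. For $k\ge2$,
$$w^{k-1}(w\partial_w+k)n=\partial_ww^kn=0,\qquad w^{k-1}(wn)=0,$$
so by induction $(w\partial_w+k)n$ and $wn$ lie in $\sum_{j<k-1}\partial_w^jT$. Hence $(k-1)n=(w\partial_w+k)n-\partial_w(wn)\in\sum_{j<k}\partial_w^jT$. On $\partial_w^jT$ the operator $w\partial_w$ is $-(j+1)$, so the sum is direct. Also $w^j\partial_w^js=(-1)^jj!\,s$ for $s\in T$, so $\partial_w^j$ is injective on $T$. Thus $N=\bigoplus_j\partial_w^jT$ with $T\cong\partial_w^jT$. Since $w\,\partial_w^{j+1}s=-(j+1)\partial_w^js$, $w$ is surjective on $N$ with kernel $T$, and $T=0$ iff $N=0$.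

**Step 3: all variables.** Apply Step 2 to $H^j(C)_p$ and $w_1$, then to $\ker w_1$ (a module over the operators in the remaining variables) and $w_2$, and so on. The Koszul complex of $w_1,\dots,w_c$ on $H^j(C)_p$, which is $\mathcal O_Z\otimes^L_{\mathcal O}H^j(C)_p$, has cohomology $T_j$ in degree $-c$ and nothing else, and $T_j=0\iff H^j(C)_p=0$. In the spectral sequence from $H^a(\mathcal O_Z\otimes^LH^j(C)_p)$ to $H^{a+j}(\mathcal O_Z\otimes^LC)_p$ only $a=-c$ occurs. So $H^{j-c}(\mathcal O_Z\otimes^LC)_p\cong T_j$. The operators $t,\partial_t$ commute with $w$, so this is $\mathcal D_Z$-linear.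

**Step 4: only $K$ contributes.** On the cohomology of $\mathcal O_Z\otimes^L\mathcal O(\star D)$ the function $h$ acts bijectively, since it does on $\mathcal O(\star D)$, and also by $0$, since $h\in I_Z$. So $\mathcal O_Z\otimes^L\mathcal O(\star D)=0$ and $\mathcal O_Z\otimes^LC\simeq(\mathcal O_Z\otimes^LK)[1]$. The $K^{-k}$ are flat left $\mathcal O$-modules, so $\mathcal O_Z\otimes^LK=\mathcal R$ with $\mathcal R_k$ in degree $-k$. Hence $T_j\cong H^{j-c+1}(\mathcal R)=H_{c-1-j}(\mathcal R)$. $\square$

**Lemma 2.** Let $p\in Z\subset D$ and assume $\Phi$ is a quasi-isomorphism off $Z$ near $p$. Suppose $\Gamma=\sum\nu_iw_i\partial_{w_i}\in\mathcal V$ with $\nu_i>0$, that $\mathcal V$ has a basis with $[\Gamma,v_i]=\omega_iv_i$, $\omega_i\ge0$ constants, that $\alpha_\Gamma$ is constant, and $\alpha_\Gamma>\sum_i\omega_i$. Then $\Phi$ is a quasi-isomorphism at $p$.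

**Proof.** We show that $\mathcal R$ is acyclic by a homotopy. Let $s(n\otimes v)=n\otimes\Gamma\wedge v$. In $d(n\otimes\Gamma\wedge v_1\wedge\dots\wedge v_k)$ the term removing $\Gamma$ is $n*\Gamma\otimes v_1\wedge\dots\wedge v_k$. The brackets with $\Gamma$ give $\sum_j(-1)^jn\otimes[\Gamma,v_j]\wedge v_1\dots\widehat{v_j}\dots\wedge v_k$. Moving $[\Gamma,v_j]$ to the place of $v_j$ costs $(-1)^{j-1}$, so this is minus the sum of the terms with $v_j$ replaced in place by $[\Gamma,v_j]$. In all remaining terms $v_j$'s are removed or bracketed among themselves. The positions have shifted by one, which changes the sign of a term removing $v_j$, and moving $[v_i,v_j]$ past $\Gamma$ changes the sign of a bracket term. So these terms add up to $-s\,d(n\otimes v_1\wedge\dots\wedge v_k)$. Hence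
$$(ds+sd)(n\otimes v_I)=n*\Gamma\otimes v_I-\Big(\sum_{i\in I}\omega_i\Big)n\otimes v_I.\tag{4}$$
On $P\eta^\beta\otimes v_I$ with $P\in\mathcal D_Z$ this is multiplication by $\sum\nu_i\beta_i+\alpha_\Gamma-\sum_{i\in I}\omega_i>0$. So $\mathcal R$ has a bijective null-homotopic chain map and is acyclic. By Lemma 1, $H^j(C)_p=0$ for all $j$. $\square$

**Proposition 2.** $\Phi$ is a quasi-isomorphism at points where, in suitable coordinates, $D$ is (i) a normal crossing $\{w_1\cdots w_c=0\}$, or (ii) $\{w_1w_2(w_1^a+w_2^b)=0\}$ with $a,b\ge1$.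

**Proof.** (i) Induct on $c$. For $c=0$, $D=\emptyset$. For $c\ge1$ take $Z=\{w_1=\dots=w_c=0\}$; off $Z$ fewer components occur. Let $\Gamma=\sum w_i\partial_{w_i}$. The basis $w_i\partial_{w_i},\partial_t$ commutes with $\Gamma$, and $\alpha_\Gamma=c>0$. Lemma 2 applies.

(ii) Put $g=w_1^a+w_2^b$ and $Z=\{w_1=w_2=0\}$. Off $Z$ the sets $\{w_1=0\},\{w_2=0\},\{g=0\}$ are pairwise disjoint and smooth, so (i) applies there. Let $\Gamma=bw_1\partial_{w_1}+aw_2\partial_{w_2}$, so that $\Gamma(g)=ab\,g$. The fields $\Gamma$, $gw_1\partial_{w_1}$, $\partial_t$ are logarithmic with determinant $\pm a\,w_1w_2g$, so by Saito's criterion they form a basis. Their weights under $[\Gamma,\cdot]$ are $0,ab,0$, and $\alpha_\Gamma=a+b+ab>ab$. Lemma 2 applies. $\square$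

## 5. How far (A) reaches, and where it stops

*Purpose: to try to prove that (A) makes $\Phi$ a quasi-isomorphism, and to see exactly what goes wrong.* By a published theorem quoted in Section 11, LCT is equivalent to $\Phi$ being a quasi-isomorphism, so this is the natural attempt at the conjecture. Condition (A) says $H^{-1}(C)=0$. It gives one more group for free.

**Lemma 3.** If (A) holds at $p\in D$, then $\mathcal Dh^{-1}=\mathcal O[1/h]$ at $p$, i.e. $H^0(C)_p=0$.

**Proof.** Let $b(s)$ be the Bernstein polynomial of $h$: the monic polynomial of least degree with $b(s)h^s\in\mathcal D[s]h^{s+1}$. Suppose $b(-k)=0$ for an integer $k\ge2$. Let $\beta(s)$ be the monic polynomial of least degree with $\beta(s)h^s\in\mathcal D[s]h^{s+k-1}$. It exists, since $b(s)b(s+1)\cdots b(s+k-2)$ has this property. Write $\beta(s)h^s=P(s)h^{s+k-1}$. As $\mathcal D[s]h^{s+k-1}\subset\mathcal D[s]h^{s+1}$, we have $b\mid\beta$, so $\beta(-k)=0$. Specializing $s=-k$ gives $P(-k)h^{-1}=0$. By (A), $P(-k)=\sum A_i(\delta_i+\alpha_i)$ for a basis $(\delta_i)$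 of $\mathcal V$, $\alpha_i=\alpha_{\delta_i}$. Now
$$(\delta_i+\alpha_i)h^{s+k-1}=(s+k)\alpha_ih^{s+k-1},\qquad P(s)=P(-k)+(s+k)P'(s)\text{ for some }P'(s)\in\mathcal D[s].$$
So $\beta(s)h^s=(s+k)\big(\sum A_i\alpha_i+P'(s)\big)h^{s+k-1}$. Dividing by $s+k$ gives $\frac{\beta(s)}{s+k}h^s\in\mathcal D[s]h^{s+k-1}$, contradicting minimality. So $b(-k)\ne0$ for all $k\ge2$, and the functional equation at $s=-k$ gives $h^{-k}\in\mathcal Dh^{-k+1}$. Hence all $h^{-k}$ lie in $\mathcal Dh^{-1}$. $\square$

**Proposition 3.** If (A) holds at $p\in D$ and $\Phi$ is a quasi-isomorphism off $p$ near $p$, then $\Phi$ is a quasi-isomorphism at $p$.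

**Proof.** Take $Z=\{p\}$, $c=n$, in Lemma 1. By (A) and Lemma 3, $H^j(C)_p=0$ for $j\ge-1$, so $H_k(\mathcal R)=0$ for $k=n-1-j\le n$. But $\mathcal R$ lives in degrees $0,\dots,n$, so it is acyclic, and Lemma 1 gives $H^j(C)_p=0$ for all $j$. $\square$

This is the place where the attempt stops. If $\Phi$ fails along a submanifold $Z$ of codimension $c<n$, the same argument gives $H_k(\mathcal R)=0$ only for $k\le c$. The complex $\mathcal R$ reaches up to degree $n$, and (A) says nothing directly about the degrees $c+1,\dots,n$. (For $n=3$ an extra argument closes the gap; see Section 11.)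

So a counterexample should have a locus $S$ of positive dimension along which the class in degree exactly $c$ is killed while something survives higher up. In the homotopy (4), what decides is a number: the eigenvalue of a suitable field. We shall build a divisor in $\mathbf C^8$ with $S$ of codimension $4$, defined by $x_1=x_2=y_1=y_2=0$, and a logarithmic field $E=E_x-E_y$, the difference of the Euler fields in $x$ and $y$. The divisor contains five hyperplanes in the $x$-variables and four in the $y$-variables, so that $\alpha_E=5-4=1$. This nonzero number will kill the class in degree $4$. On the other hand $E$ kills $1/(x_1x_2y_1y_2)$, because $-2+2=0$. This second number will make LCT fail.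

## 6. A free divisor in $\mathbf C^8$

*Purpose: to define the divisor, a basis of its logarithmic fields, and their brackets.*

Use coordinates $x_1,x_2,y_1,y_2,z_1,\dots,z_4$ near $p_0=(0,0,0,0,1,1,1,1)$ (translate to the origin if desired). Put $\xi=(x_1,x_2,y_1,y_2)$, $S=\{\xi=0\}$,
$$l_3=x_1+x_2,\quad l_4=x_1-x_2,\quad l_5=x_1+2x_2,\quad r_1=y_1+y_2,\quad r_2=y_1-y_2,$$
$$L=x_1x_2l_3l_4l_5,\qquad Q=y_1y_2r_1r_2,$$
$$m_1=x_2^2r_1,\quad m_2=x_1^2r_2,\quad m_3=l_3y_2^2,\quad m_4=l_4y_1^2,\qquad M_0=m_1m_2m_3m_4,\quad M_i=\xi_iM_0/m_i.$$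
Explicitly
$$M_0=x_1^2x_2^2l_3l_4\,r_1r_2y_1^2y_2^2,\quad M_1=x_1^3l_3l_4\,r_2y_1^2y_2^2,\quad M_2=x_2^3l_3l_4\,r_1y_1^2y_2^2,$$
$$M_3=x_1^2x_2^2l_4\,r_1r_2y_1^3,\qquad M_4=x_1^2x_2^2l_3\,r_1r_2y_2^3.$$
Let
$$f=M_0+\sum_{i=1}^4z_iM_i,\qquad h=LQf,\qquad D=\{h=0\},$$
on a small polydisc $X\ni p_0$ on which all $z_i\ne0$. The linear factors of $LQ$ will be called the *lines* (five $x$-lines and four $y$-lines).

**Free indices.** The explicit formulas show: each line other than $l_5$ fails to divide exactly one $M_i$ with $i\ge1$, whose index we call its *free index*: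
$$x_1\to2,\quad x_2\to1,\quad l_3\to3,\quad l_4\to4;\qquad y_1\to4,\quad y_2\to3,\quad r_1\to1,\quad r_2\to2.\tag{5}$$
The line $l_5$ divides no $M_i$.

**$h$ is reduced on $X$.** Work at a point of $X$. If a line through it divides $f$, then, applying $\partial_{z_i}$, it divides all $M_i$, $i\ge1$, which contradicts the previous paragraph (different lines through the point are non-associated primes). If $\pi^2\mid f$ with $\pi$ prime, then $\pi\mid\partial_{z_i}f=M_i$ for all $i\ge1$, so $\pi$ is up to a unit a line dividing all of them, again a contradiction. As $LQ$ is square-free, $h$ is reduced.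

**The fields.** Let $E_x=\sum x_j\partial_{x_j}$, $E_y=\sum y_j\partial_{y_j}$, $Y_i=\partial_{z_i}$, $E_z=\sum z_iY_i$, and
$$\theta_x=L_{x_2}\partial_{x_1}-L_{x_1}\partial_{x_2},\qquad\theta_y=Q_{y_2}\partial_{y_1}-Q_{y_1}\partial_{y_2}.$$
Then $\theta_xL=0=\theta_yQ$. If $L=lL'$ with a line $l$, then $\theta_x(l)$ is the Jacobian of $(l,lL')$, which is $l$ times the Jacobian of $(l,L')$, a form of degree $3$. Likewise $\theta_y$ multiplies each $y$-line by a form of degree $2$ in $y$. Also $\theta_x$ kills functions of $y$ and $\theta_y$ kills functions of $x$. So for $\theta=\theta_x$ or $\theta_y$ every product $m$ of lines satisfies $\theta(m)=\lambda(m)m$, where $\lambda=\lambda^x$ is zero or a form of degree $3$ in $x$ (resp. $\lambda=\lambda^y$ is zero or of degree $2$ in $y$), and $\lambda$ is additive. Put $\kappa_i=\lambda(\xi_i)-\lambda(m_i)=\lambda(M_i)-\lambda(M_0)$ and define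
$$E=E_x-E_y,\quad R=E_x+E_z,\quad\tilde\theta=\theta-\sum_iz_i\kappa_iY_i\ (\theta=\theta_x,\theta_y),\quad X_i=\xi_iE_x-m_iY_i\ (1\le i\le4).$$

**They are logarithmic.** $M_0$ has bidegree $(6,6)$ in $(x,y)$ and $M_1,\dots,M_4$ have bidegree $(5,5)$. So $E_xf=E_yf=5f+M_0$ and $E_zf=f-M_0$. With $m_iM_i=\xi_iM_0$ we get
$$Ef=0,\qquad Rf=6f,\qquad X_if=\xi_i(5f+M_0)-m_iM_i=5\xi_if,$$
$$\tilde\theta f=\lambda(M_0)M_0+\sum_iz_i\big(\lambda(M_i)-\kappa_i\big)M_i=\lambda(M_0)f.$$
On $L$ and $Q$ the fields act through their $x,y$-parts: $E$ multiplies $L,Q$ by $5,-4$; $R$ by $5,0$; $X_i$ by $5\xi_i,0$; $\tilde\theta$ by $0,0$. Hence all are logarithmic for $D$ and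
$$\alpha_E=5-4+0=1,\qquad\alpha_R=5+6=11,\qquad\alpha_{X_i}=10\,\xi_i,\qquad\alpha_{\tilde\theta}=\lambda(M_0).\tag{6}$$

**They are a basis.** With respect to $(E_x,Y_1,\dots,Y_4)$ the fields $R,X_1,\dots,X_4$ have coefficient matrix $\begin{pmatrix}1&z\\ \xi&-\operatorname{diag}(m)\end{pmatrix}$, of determinant $\prod m_i\,(1+\sum z_i\xi_i/m_i)=f$. So $R\wedge X_1\wedge\dots\wedge X_4=f\,E_x\wedge Y_1\wedge\dots\wedge Y_4$. Modulo $E_x,Y_1,\dots,Y_4$ the fields $E,\tilde\theta_x,\tilde\theta_y$ are $-E_y,\theta_x,\theta_y$. By Euler's formula, $E_x\wedge\theta_x=-5L\,\partial_{x_1}\wedge\partial_{x_2}$ and $E_y\wedge\theta_y=-4Q\,\partial_{y_1}\wedge\partial_{y_2}$. So the $8\times8$ coefficient determinant of $E,R,\tilde\theta_x,\tilde\theta_y,X_1,\dots,X_4$ is $\pm20\,LQf$. By Saito's criterion $D$ is free, and these fields form a basis of $\mathcal V$ on $X$.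

**Brackets.** Let $\varepsilon=(1,1,0,0)$ (the $x$-degrees of the $\xi_i$), $\mu=(2,2,1,1)$ (the $x$-degrees of the $m_i$, so $\mu_i=\varepsilon_i+1$), and $e=(1,1,-1,-1)$ (the $E$-weight of $\xi_i$, and also of $m_i$, since $2-1=1$ and $1-2=-1$). Then
$$[X_i,X_j]=\mu_j\xi_iX_j-\mu_i\xi_jX_i,\qquad[E,X_i]=e_iX_i,\qquad[R,X_i]=\varepsilon_iX_i,\tag{7}$$
$$[\tilde\theta_x,X_i]=-3\xi_i\tilde\theta_x+\lambda^x(\xi_i)X_i,\qquad[\tilde\theta_y,X_i]=\lambda^y(\xi_i)X_i,\tag{8}$$
$$[E,\tilde\theta_x]=3\tilde\theta_x,\quad[E,\tilde\theta_y]=-2\tilde\theta_y,\quad[R,\tilde\theta_x]=3\tilde\theta_x,\quad[R,\tilde\theta_y]=[E,R]=[\tilde\theta_x,\tilde\theta_y]=0.\tag{9}$$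

For (7): directly, $[X_i,X_j]=(\varepsilon_j-\varepsilon_i)\xi_i\xi_jE_x-\mu_j\xi_im_jY_j+\mu_i\xi_jm_iY_i$, and $\varepsilon_j-\varepsilon_i=\mu_j-\mu_i$. Both terms of $X_i$ have $E$-weight $e_i$. Under $R$, $\xi_iE_x$ has weight $\varepsilon_i$, and $m_iY_i$ has weight $\mu_i-1=\varepsilon_i$ because $[E_z,Y_i]=-Y_i$.

For (8): put $\sigma=3$ for $\theta_x$ and $\sigma=0$ for $\theta_y$. Then $[\theta,E_x]=-\sigma\theta$ and $E_x\kappa_j=\sigma\kappa_j$. The four partial brackets are
$$[\theta,\xi_iE_x]=\lambda(\xi_i)\xi_iE_x-\sigma\xi_i\theta,\qquad[\theta,-m_iY_i]=-\lambda(m_i)m_iY_i,$$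
$$\Big[-\sum_jz_j\kappa_jY_j,\ \xi_iE_x\Big]=\sigma\xi_i\sum_jz_j\kappa_jY_j,\qquad\Big[\sum_jz_j\kappa_jY_j,\ m_iY_i\Big]=-m_i\kappa_iY_i.$$
Their sum is $\lambda(\xi_i)\xi_iE_x-\sigma\xi_i\tilde\theta-(\lambda(m_i)+\kappa_i)m_iY_i$, and $\lambda(m_i)+\kappa_i=\lambda(\xi_i)$.

For (9): $\theta_x$ and all $z_j\kappa_j^xY_j$ have $x$-weight $3$ and $y$-weight $0$; $\theta_y$ and $z_j\kappa_j^yY_j$ have $y$-weight $2$ and $x$-weight $0$; $E_z$ commutes with each $z_jY_j$. Finally $\theta_x,\theta_y,z_1Y_1,\dots,z_4Y_4$ commute, and $\theta_x\kappa_j^y=\theta_y\kappa_j^x=0$.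

## 7. A local cohomology class killed by all logarithmic fields

*Purpose: to show that LCT fails for $D$ at $p_0$.* Suppose LCT holds on a neighborhood of $p_0$, let $B\subset X$ be a small polydisc around $p_0$ in it, and $j:B\setminus D\to B$.

**Step 1: local cohomology along $S$ must vanish.** By LCT and the Grothendieck–Deligne theorem, $\Omega_B^\bullet(\log D)\simeq\Omega^\bullet_B(\star D)\simeq Rj_*\mathbf C$. Since $S\subset D$, both $R\Gamma(B,Rj_*\mathbf C)$ and $R\Gamma(B\setminus S,Rj_*\mathbf C)$ are $R\Gamma(B\setminus D,\mathbf C)$. So $R\Gamma_S(B,Rj_*\mathbf C)=0$, and $R\Gamma_S(B,\Omega^\bullet(\log D))=0$.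

**Step 2: $H^q_S(B,\mathcal O)$.** For $I\subset\{1,2,3,4\}$ let $B_I=B\cap\{\xi_i\ne0\ \forall i\in I\}$, a Stein set. Since $B$ is Stein and the $B_{\{i\}}$ cover $B\setminus S$, $H^q_S(B,\mathcal O)$ is the cohomology of the Čech complex with $\bigoplus_{|I|=q}\mathcal O(B_I)$ in degree $q=0,\dots,4$. A function in $\mathcal O(B_I)$ has a Laurent expansion $\sum a_\gamma(z)\xi^\gamma$ with $\gamma_i\ge0$ for $i\notin I$. Sorting the terms by the set $J\subset I$ of indices with $\gamma_i<0$ splits the complex into a direct sum over $J$. The $J$-part has the same space at each $I\supset J$, and it is this space tensored with the augmented cochain complex of the simplex on $\{1,2,3,4\}\setminus J$. It is exact unless $J=\{1,2,3,4\}$. So $H^q_S(B,\mathcal O)=0$ for $q\ne4$, and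
$$H^4_S(B,\mathcal O)=\mathcal O\big(B_{\{1,2,3,4\}}\big)\Big/\sum_i\mathcal O\big(B_{\{1,2,3,4\}\setminus i}\big)$$
is the space of Laurent series with all four exponents negative.

(The one-variable model: $H^1_{\{0\}}$ of a disc is the space of series $\sum_{r\ge1}a_rx^{-r}$ converging for $x\ne0$, and for $D=\{x=0\}$ the operator $x\partial$, multiplying $x^{-r}$ by $-r$, is bijective on it.)

**Step 3: an exact complex.** Each $\Omega^p(\log D)$ is free over $\mathcal O_B$. So in the spectral sequence $H^q_S(B,\Omega^p(\log D))\Rightarrow\mathbf H_S^{p+q}(B,\Omega^\bullet(\log D))=0$ only the row $q=4$ is nonzero, and the complex $H^4_S(B,\Omega^\bullet(\log D))$ is exact. Its first map is $g\mapsto\sum\delta_i(g)\,\omega_i$, where $(\delta_i)$ is our basis of $\mathcal V$ and $(\omega_i)$ is the dual basis of $\Omega^1(\log D)$. By exactness, no nonzero class in $H^4_S(B,\mathcal O)$ is killed by all $\delta_i$.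

**Step 4: such a class exists.** Let $u=z_1^2/(x_1x_2y_1y_2)$. It is nonzero by Step 2, and $\xi_iu=0$ for all $i$.

* $Eu=(-2+2)u=0$ and $Ru=(-2+2)u=0$.
* $X_iu=-2\xi_iu-m_i\partial_{z_i}u=0$, since $m_i\in(\xi_1,\dots,\xi_4)$ and $\partial_{z_i}u$ is a function of $z$ times $1/(x_1x_2y_1y_2)$.
* $\theta_xu=0$: the coefficients of $\theta_x$ have degree $4$ in $x$, and $\partial_{x_j}u$ is killed by all forms of degree $\ge2$ in $x$ (each monomial of degree 2 contains $x_j^2$ or the other variable). Likewise $\theta_yu=0$, the coefficients having degree $3$ in $y$. Also $z_i\kappa_i\partial_{z_i}u=0$, since $\kappa_i\in(\xi_1,\dots,\xi_4)$. So $\tilde\theta_xu=\tilde\theta_yu=0$.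

This contradicts Step 3. **LCT fails for $D$.**

## 8. $\Phi$ is a quasi-isomorphism off $S$

*Purpose: to make Lemma 1 available with $Z=S$ at $p_0$.* We treat the points $p\in X\setminus S$ in three groups.

**(a) Points with $x\ne0\ne y$.** At most one $x$-line $l$ and at most one $y$-line $r$ vanish at $p$.

*Some $M_i(p)\ne0$, $i\ge1$.* If $f(p)\ne0$, $D$ is given near $p$ by the vanishing lines. If $f(p)=0$, then $\partial_{z_i}f(p)=M_i(p)\ne0$, so $f$ and the vanishing lines have independent differentials. In both cases $D$ is a normal crossing or empty at $p$.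

By (5) this covers everything except one case. If no line from (5) vanishes, all $M_i(p)\ne0$. If one line from (5) vanishes, perhaps together with $l_5$, the $M_i$ of its free index is nonzero at $p$. If two lines from (5) vanish with the same free index, that $M_i$ is nonzero.

*The remaining case:* $l\in\{x_1,x_2,l_3,l_4\}$ and $r$ both vanish at $p$, and their free indices $a$ (of $l$) and $b$ (of $r$) differ. Then $M_a=r^q\cdot\text{unit}$ and $M_b=l^s\cdot\text{unit}$ with $q,s\ge1$. From the explicit formulas:

* exponent of $l$ in $M_c$ ($0\le c\le4$, $c\ne a$): for $x_1$ it is $3$ if $c=1$ and otherwise $2$; for $x_2$ it is $3$ if $c=2$ and otherwise $2$; for $l_3,l_4$ it is $1$;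
* exponent of $r$ in $M_c$ ($c\ne b$): for $y_1$ it is $3$ if $c=3$ and otherwise $2$; for $y_2$ it is $3$ if $c=4$ and otherwise $2$; for $r_1,r_2$ it is $1$.

Let $c\ne a,b$; both exponents in $M_c$ are $\ge1$. If $r\in\{r_1,r_2\}$, then $q=1$ and $M_c\in(l\,r^q)$. If $l\in\{l_3,l_4\}$, then $s=1$ and $M_c\in(r\,l^s)$. Otherwise $r\in\{y_1,y_2\}$ and $l\in\{x_1,x_2\}$, so $b\in\{3,4\}$, $s=2$, the $l$-exponent of $M_c$ is $\ge2$, and $M_c\in(r\,l^s)$. In all cases $M_c\in\mathfrak m_p\,(l^s,r^q)$. Hence
$$f=A\,r^q+B\,l^s,$$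
where $A(p)$ and $B(p)$ are nonzero multiples of $z_a(p)$ and $z_b(p)$, hence nonzero. So $A,B$ are units. With $w_1=B^{1/s}l$ and $w_2=A^{1/q}r$ as part of a coordinate system, $D=\{w_1w_2(w_1^s+w_2^q)=0\}$.

So Proposition 2 applies at all $p$ of group (a).

**(b) Points with $x=0$, $y\ne0$.** Here $\xi_i\ne0$ at $p$ for some $i\in\{3,4\}$. Let
$$\Gamma=\xi_i^{-1}X_i=E_x-gY_i,\qquad g=m_i/\xi_i\text{ of degree }1\text{ in }x.$$
Replace the coordinate $z_i$ by $z_i+g$. Since $\Gamma(z_i+g)=-g+g=0$, in the new coordinates $\Gamma=x_1\partial_{x_1}+x_2\partial_{x_2}$. From $X_j(\xi_i)=\varepsilon_i\xi_i\xi_j$ and (7),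
$$[\Gamma,X_j]=\xi_i^{-1}[X_i,X_j]-X_j(\xi_i^{-1})X_i=\mu_jX_j-\mu_i\xi_j\Gamma+\varepsilon_i\xi_j\Gamma=\mu_jX_j-\xi_j\Gamma.$$
With $\Gamma(\xi_j)=\varepsilon_j\xi_j$ and $\mu_j=\varepsilon_j+1$, it follows that
$$[\Gamma,\,X_j-\xi_j\Gamma]=\mu_j(X_j-\xi_j\Gamma)\ (j\ne i),\quad[\Gamma,E]=[\Gamma,R]=[\Gamma,\tilde\theta_y]=0,\quad[\Gamma,\tilde\theta_x]=3\tilde\theta_x.\tag{10}$$
For the last four brackets: $E,R,\tilde\theta_x,\tilde\theta_y$ multiply $\xi_i$ by $e_i,\varepsilon_i,\lambda^x(\xi_i),\lambda^y(\xi_i)$, so on $\xi_i^{-1}X_i$ the contribution of $\xi_i^{-1}$ cancels the $X_i$-terms in (7) and (8), and only $[\tilde\theta_x,\Gamma]=-3\tilde\theta_x$ is left. As $\xi_i$ is a unit, $\Gamma,E,R,\tilde\theta_x,\tilde\theta_y,X_j-\xi_j\Gamma$ ($j\ne i$) is a basis of $\mathcal V$. Its weights are $\ge0$, with sum $(2+2+1)+3=8$, and $\alpha_\Gamma=\xi_i^{-1}\cdot10\xi_i=10>8$. Lemma 2 with $Z=\{x=0\}\subset D$ applies, since off $Z$ near $p$ we are in group (a).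

**(c) Points with $y=0$, $x\ne0$.** Here $\xi_i\ne0$ for some $i\in\{1,2\}$. Let $\Gamma_0=\xi_i^{-1}X_i$ and
$$\Gamma=\Gamma_0-E=E_y-gY_i,\qquad g=m_i/\xi_i\text{ of degree }1\text{ in }y.$$
With $z_i$ replaced by $z_i+g$ we get $\Gamma=y_1\partial_{y_1}+y_2\partial_{y_2}$. The derivation of (10) did not use $i\in\{3,4\}$, so (10) holds for $\Gamma_0$. Also $[E,X_j-\xi_j\Gamma_0]=e_j(X_j-\xi_j\Gamma_0)$, since $[E,\Gamma_0]=0$. So the basis $\Gamma,E,R,\tilde\theta_x,\tilde\theta_y,X_j-\xi_j\Gamma_0$ ($j\ne i$) consists of eigenvectors of $[\Gamma,\cdot]$ with weights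

* $X_j-\xi_j\Gamma_0$: $\mu_j-e_j$, i.e. $1$ for the remaining index in $\{1,2\}$ and $2,2$ for $j=3,4$;
* $\tilde\theta_x$: $3-3=0$; $\tilde\theta_y$: $0-(-2)=2$; $\Gamma,E,R$: $0$.

The sum is $7$ and $\alpha_\Gamma=10-1=9>7$. Lemma 2 with $Z=\{y=0\}\subset D$ applies.

## 9. The restricted complex along $S$, and (A) at $p_0$

*Purpose: to prove (A) at $p_0$.* By Section 8, Lemma 1 applies with $Z=S$, $c=4$, $p=p_0$. Taking $j=-1$ and using (2): (A) at $p_0$ $\iff$ $H_4(\mathcal R)=0$. We prove:

**Proposition 4.** $H_k(\mathcal R)=0$ for $k\le4$.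

Write $\mathcal N=\mathcal D/I_S\mathcal D=\mathcal D_S[\eta_1,\dots,\eta_4]$. On the right, $\xi_i$ acts as $\partial_i=\partial/\partial\eta_i$, $Y_i$ acts by right multiplication on $\mathcal D_S$, and $E_x$ acts as $N_x=\eta_1\partial_1+\eta_2\partial_2$, the degree in $(\eta_1,\eta_2)$. Let $\mathcal X$ be spanned over $\mathcal O$ by $X_1,\dots,X_4$, and let $w_J$ denote the exterior monomials in $E,R,\tilde\theta_x,\tilde\theta_y$.

**Step 1: a filtration that isolates the $X_i$.** Let $G_p\subset\mathcal R$ be spanned over $\mathcal N$ by the monomials $X_I\wedge w_J$ with $|J|\le p$. By (7)–(9), $[X_i,X_j]\in\mathcal X$; $[X_i,w]\in\mathcal X$ for $w=E,R,\tilde\theta_y$; $[X_i,\tilde\theta_x]\equiv3\xi_i\tilde\theta_x$ modulo $\mathcal X$; and brackets among $E,R,\tilde\theta_x,\tilde\theta_y$ stay in their span. So no term of $d$ raises $|J|$, and the $G_p$ are subcomplexes. The terms of $d$ that keep $|J|$ are: removal of an $X_i$, the brackets $[X_i,X_j]$, and the part $3\xi_i\tilde\theta_x$ of $[X_i,\tilde\theta_x]$. By (3) with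 $c=3\xi_i$, the last changes the coefficient $n*X_i=n(X_i+10\xi_i)$ of the removal of $X_i$ into $n(X_i+7\xi_i)$. Hence $G_p/G_{p-1}$ is the direct sum, over the monomials $w_J$ with $|J|=p$, of complexes $\mathcal R^J=\mathcal N\otimes\wedge\langle X_1,\dots,X_4\rangle$, shifted by $p$, with $X_i$ acting by $n\mapsto n(X_i+b\,\xi_i)$, where $b=7$ if $\tilde\theta_x$ occurs in $w_J$ and $b=10$ otherwise.

**Step 2: the differential of $\mathcal R^J$.** In $[X_i,X_j]=\mu_j\xi_iX_j-\mu_i\xi_jX_i$ rule (3) gives: the presence of $X_j$ contributes $-\mu_j\,n\xi_i$ to the coefficient of the removal of $X_i$, whether $j>i$ or $j<i$. So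
$$d(n\otimes X_I)=\sum_{i\in I}\pm\Big[(n\xi_i)\Big(E_x+b-\sum_{j\in I\setminus i}\mu_j\Big)-n\,m_iY_i\Big]\otimes X_{I\setminus i}\tag{11}$$
with the usual Koszul signs.

**Step 3: the leading part.** Give $P\eta^\beta\otimes X_I$ the degree $|\beta|-|I|\ge-4$. In (11) the terms with $n\xi_i$ preserve the degree. Since $m_i$ is a cubic form in $\xi$, $n\,m_iY_i$ lowers it by $2$. So the degree-preserving part is
$$d_0(n\otimes X_I)=\sum_{i\in I}\pm\Big(N_x+b-\sum_{j\in I\setminus i}\mu_j\Big)\partial_in\otimes X_{I\setminus i},$$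
with $d_0^2=0$. Thus $d_0=\Lambda\kappa$, where $\kappa$ is the Koszul differential of $\partial_1,\dots,\partial_4$ and $\Lambda$ multiplies $\eta^\beta\otimes X_{I'}$ by
$$\beta_1+\beta_2+b-\sum_{j\in I'}\mu_j\ \ge\ 7-(2+2+1)>0\qquad(|I'|\le3).$$
Therefore $\ker d_0=\ker\kappa$ and $\operatorname{im}d_0=\Lambda\operatorname{im}\kappa$. Each $\partial_i$ is surjective on polynomials, with kernel the polynomials in the other variables. So the homology of $\kappa$ on $\mathbf C[\eta]$ is $\mathbf C\cdot1\otimes X_1\wedge\dots\wedge X_4$ in degree $4$ and zero elsewhere. In homological degrees $k<4$,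
$$\Lambda\operatorname{im}\kappa=\operatorname{im}d_0\subset\ker d_0=\ker\kappa=\operatorname{im}\kappa.$$
$\Lambda$ is injective there and preserves the finite-dimensional $\eta$-homogeneous pieces over $\mathbf C$, so this inclusion is an equality. Tensoring over $\mathbf C$ with $\mathcal D_S$, we get $H_k(d_0)=0$ for $k<4$ and $H_4(d_0)=\mathcal D_S\cdot(1\otimes X_1\wedge\dots\wedge X_4)$, in the lowest degree $-4$.

**Step 4: homology of $\mathcal R^J$.** Let $\zeta$ be a cycle of homological degree $k<4$. Its top-degree part is a $d_0$-cycle, hence $d_0$ of some element of the same degree. Subtracting $d$ of that element lowers the top degree. As degrees are $\ge-4$, finitely many corrections show that $\zeta$ is a boundary. For $k=4$ there are no boundaries, and the top-degree part of a cycle lies in $\ker d_0$, hence has degree $-4$. So the cycle lies in degree $-4$, and all elements of degree $-4$ are cycles. Thus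
$$H_k(\mathcal R^J)=0\ (k\ne4),\qquad H_4(\mathcal R^J)=\mathcal D_S\cdot(1\otimes X_1\wedge\dots\wedge X_4).$$

**Step 5: from the pieces to $\mathcal R$.** $G_p/G_{p-1}$ has homology only in total degree $4+p$. The long exact sequences for $G_0\subset G_1\subset\dots\subset G_4=\mathcal R$ give $H_k(\mathcal R)=0$ for $k<4$, and the map $H_4(G_0)=\mathcal D_S\cdot(1\otimes X_1\wedge\dots\wedge X_4)\to H_4(\mathcal R)$ is surjective.

**Step 6: the field $E$ kills what is left.** For $P\in\mathcal D_S$ compute $d(P\otimes X_1\wedge\dots\wedge X_4\wedge E)$. The removal of $E$ (position 5, sign $+$) gives $P(E+\alpha_E)$. The brackets $[X_i,E]=-e_iX_i$ give, by (3), $-P\sum_ie_i$. All terms removing some $X_i$ have coefficients in $P\,I_S\mathcal D=I_S\,P\mathcal D$, which vanish in $\mathcal N$. Moreover $PE=0$ in $\mathcal N$, because $P\xi_i=\xi_iP\in I_S\mathcal D$. With $\alpha_E=1$ and $\sum e_i=0$,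
$$d(P\otimes X_1\wedge\dots\wedge X_4\wedge E)=\Big(P(E+\alpha_E)-P\sum_ie_i\Big)\otimes X_1\wedge\dots\wedge X_4=P\otimes X_1\wedge\dots\wedge X_4.$$
So the surjection $H_4(G_0)\to H_4(\mathcal R)$ is zero, and $H_4(\mathcal R)=0$. $\square$

Hence $H^{-1}(C)_{p_0}=0$, that is, (A) holds at $p_0$: $\operatorname{Ann}_{\mathcal D}(1/h)=\sum_i\mathcal D(\delta_i+\alpha_{\delta_i})$. Together with Section 7, this disproves Conjecture 1.1 in $\mathbf C^8$.

**Remark (the eigenvalue $0$).** The computation leading to (4) used only that the basis consists of eigenvectors, so it holds with $E$ in place of $\Gamma$, $s(n\otimes v)=n\otimes E\wedge v$. On $P\otimes X_1\wedge\dots\wedge X_4\wedge w_J$ the operator $ds+sd$ is multiplication by $1-\sum e_i$, minus $3$ if $\tilde\theta_x$ occurs in $w_J$, plus $2$ if $\tilde\theta_y$ occurs. The possible values are $1$, $-2$, $3$, and $1-3+2=0$ when both occur. So $E$ kills the class in degree $4$, the degree that (A) tests. The eigenvalue $0$ appears on these classes only in homological degrees $\ge6$,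 out of the reach of (A).

## 10. Dimension seven, and every larger dimension

*Purpose: to remove one dimension and add any number.* Let $D$ be a free divisor germ at $p\in\mathbf C^{n+1}$, and suppose some $\delta\in\mathcal V$ has $\delta(p)\ne0$. Choose coordinates $(x',t)$ with $\delta=\partial_t$. From $\partial_th=\alpha_\delta h$ we get $h=\text{unit}\cdot h'(x')$. So $D=D'\times\mathbf C$ with $D'=\{h'=0\}\subset\mathbf C^n$, and we use $h'$ as the equation of $D$. Write $\mathcal O_n,\mathcal D_n$ for the rings in $x'$ and $\mathcal O_{n+1},\mathcal D_{n+1}$ for those in $(x',t)$.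

**(i) $D'$ is free iff $D'\times\mathbf C$ is.** By flatness of $\mathcal O_{n+1}$ over $\mathcal O_n$, $\operatorname{Der}(-\log D)=\mathcal O_{n+1}\partial_t\oplus\mathcal V_0$ with $\mathcal V_0=\mathcal O_{n+1}\otimes_{\mathcal O_n}\mathcal V'$, $\mathcal V'=\operatorname{Der}(-\log D')$. If the left side is free, so is its direct summand $\mathcal V_0$ (local ring), and hence $\mathcal V'\cong\mathcal V_0/t\mathcal V_0$ is free. The converse is clear. A basis $(\delta_i)$ of $\mathcal V'$ together with $\partial_t$ is a basis of $\operatorname{Der}(-\log D)$, with $\alpha_{\partial_t}=0$.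

**(ii) LCT holds for $D'$ iff it holds for $D'\times\mathbf C$.** Let $\pi(x',t)=x'$. At $(x_0,t_0)$ write a form as $\omega=\omega_1+dt\wedge\omega_2$ with $\omega_i$ free of $dt$, and put $H\omega=\int_{t_0}^t\omega_2\,dt$. Let $d'$ be the differential in $x'$. Then $d\omega=d'\omega_1+dt\wedge(\partial_t\omega_1-d'\omega_2)$, so
$$dH\omega+Hd\omega=\Big(d'\!\int_{t_0}^t\omega_2\,dt+dt\wedge\omega_2\Big)+\Big(\omega_1-\omega_1|_{t=t_0}-\int_{t_0}^td'\omega_2\,dt\Big)=\omega-\omega_1|_{t=t_0}.$$
If $h'\omega$ and $h'd\omega$ are holomorphic, so are $h'H\omega$ and $h'\omega_1|_{t=t_0}$ (as $h'$ is free of $t$), so is $h'd(\omega_1|_{t=t_0})$ (the $dt$-free part of $h'd\omega$ at $t=t_0$), and so is $h'd(H\omega)=h'(\omega-\omega_1|_{t=t_0}-Hd\omega)$. So $H$ acts on $\Omega^\bullet(\log D)$, and similarly on $\Omega^\bullet(\star D)$. Hence $\pi^{-1}\Omega^\bullet(\log D')\to\Omega^\bullet(\log D)$ and $\pi^{-1}\Omega^\bullet(\star D')\to\Omega^\bullet(\star D)$ are quasi-isomorphisms, with inverse up to homotopy $\omega\mapsto\omega_1|_{t=t_0}$.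 So the comparison map for $D$ is a quasi-isomorphism at $(x_0,t_0)$ iff the one for $D'$ is at $x_0$.

**(iii) (A) holds for $D'$ iff it holds for $D'\times\mathbf C$.** Suppose (A) for $D$, and let $P\in\mathcal D_n$ with $P(1/h')=0$. Then $P=\sum Q_i(\delta_i+\alpha_i)+T\partial_t$ with $Q_i,T\in\mathcal D_{n+1}$. Write $Q_i=\sum_kQ_{ik}\partial_t^k$ with $Q_{ik}\in\mathcal O_{n+1}\otimes_{\mathcal O_n}\mathcal D_n$. Since $\delta_i+\alpha_i$ commutes with $\partial_t$, comparing the terms without $\partial_t$ gives $P=\sum Q_{i0}(\delta_i+\alpha_i)$. Putting $t=0$ in the coefficients gives $P=\sum Q_{i0}|_{t=0}(\delta_i+\alpha_i)$.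

Conversely, suppose (A) for $D'$, and let $P=\sum P_k\partial_t^k$ kill $1/h'$, with $P_k\in\mathcal O_{n+1}\otimes_{\mathcal O_n}\mathcal D_n$. Then $P_0(1/h')=0$. Tensoring the $\mathcal O_n$-linear map $\mathcal D_n\to\mathcal O_n[1/h']$, $A\mapsto A(1/h')$, with the flat module $\mathcal O_{n+1}$ gives $P_0\in\mathcal O_{n+1}\otimes\operatorname{Ann}_{\mathcal D_n}(1/h')$. So $P\in\sum\mathcal D_{n+1}(\delta_i+\alpha_i)+\mathcal D_{n+1}\partial_t$.

**End of the proof of Theorem 1.** For the divisor $D\subset\mathbf C^8$ of Section 6, $R(p_0)=\sum_iY_i\ne0$. So $D\cong D'\times\mathbf C$ with $D'\subset\mathbf C^7$ free by (i). By (ii), (iii) and Sections 7 and 9, $D'$ satisfies (A), and LCT fails for $D'$. Applying (i)–(iii) repeatedly, the same holds for $D'\times\mathbf C^k\subset\mathbf C^{7+k}$, $k\ge0$. $\blacksquare$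

## 11. Dimensions at most three

*Purpose: to prove Theorem 2.* This section is independent of the disproof. It uses a published theorem (Calderón-Moreno, Narváez-Macarro, *Dualité et comparaison sur les complexes de de Rham logarithmiques par rapport aux diviseurs libres*, Ann. Inst. Fourier 55 (2005)): for a free divisor, LCT holds iff the natural map $\mathcal D\otimes^L_{\mathcal D(\log D)}\mathcal O(D)\to\mathcal O(\star D)$ is an isomorphism, where $\mathcal D(\log D)$ is the ring of logarithmic operators. The left side is represented by $K$ (Spencer resolution of $\mathcal O(D)$, with generator $1/h$), so the condition is that $\Phi$ is a quasi-isomorphism. In particular LCT $\Rightarrow H^{-1}(C)=0\Rightarrow$ (A), for every $n$. This is the second assertion of Theorem 2. For the first it remains to prove: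

**Proposition 5.** Let $n\le3$ and let $D\subset\mathbf C^n$ be a free divisor satisfying (A) at $p_0$. Then $\Phi$ is a quasi-isomorphism near $p_0$.

**Step 1: what (A) gives near $p_0$.** By (A) and Lemma 3, $H^{-1}(C)$ and $H^0(C)$ vanish at $p_0$. Being coherent, they vanish near $p_0$. So near $p_0$, (A) holds at every point, $H^j(C)=0$ for $j\ge-1$, and $H^0(K)=\mathcal O(\star D)$. Let $\Sigma\subset D$ be the support of $C$, an analytic set, and suppose that $\Sigma$ contains points arbitrarily near $p_0$. We induct on $n$. The case $n=1$ is Proposition 2(i).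

**Step 2: $\Sigma$ is small.** Let $n\ge2$, let $p\in D$ be near $p_0$, and suppose some $\delta\in\mathcal V$ has $\delta(p)\ne0$. Then $D=D'\times\mathbf C$ near $p$ as in Section 10. By (i) and (iii) there, $D'$ is free and satisfies (A), so $\Phi_{D'}$ is a quasi-isomorphism by induction. Then so is $\Phi_D$. Indeed, with the basis $(\delta_i),\partial_t$, the complex $K_D$ is the cone of right multiplication by $\partial_t$, which commutes with the $\delta_i+\alpha_i$ and is injective on $\mathcal D$ with cokernel $\mathcal D/\mathcal D\partial_t=\mathcal O\otimes_{\pi^{-1}\mathcal O'}\pi^{-1}\mathcal D'$, where $\mathcal O',\mathcal D'$ are the rings in $x'$. So $K_D\simeq\mathcal O\otimes_{\pi^{-1}\mathcal O'}\pi^{-1}K_{D'}$, and $\mathcal O$ is flat over $\pi^{-1}\mathcal O'$. Hence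
$$\Sigma\subset Z_0=\{p:\delta(p)=0\ \ \forall\,\delta\in\mathcal V\}.$$
If all basis fields vanished on a hypersurface $\{g=0\}$, then $g^n$ would divide their determinant, a unit times the reduced $h$. As $n\ge2$, this is impossible. So $\operatorname{codim}Z_0\ge2$ and $\dim\Sigma\le\dim Z_0\le n-2\le1$. Let $Z$ be a component of $\Sigma$ of maximal dimension, $c=\operatorname{codim}Z$, and $p$ a general point of $Z$, so that $\Sigma=Z$ is smooth near $p$. By Lemma 1 and Step 1, $H_k(\mathcal R)=0$ for $k=c-1-j$ with $j\ge-1$, i.e. for $k\le c$.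

**Step 3: $\dim Z=0$.** Then $\Phi$ is a quasi-isomorphism off $p$ near $p$, and Proposition 3 contradicts $p\in\Sigma$. This settles $n=2$.

**Step 4: $n=3$, $\dim Z=1$, $c=2$; setting.** Since $\dim Z_0\le1$, $Z_0=Z$ near the general point $p$. Only $T:=H_3(\mathcal R)$ can be nonzero. So by Lemma 1, $N:=H^{-2}(C)=H^{-1}(K)$ is the only possibly nonzero cohomology of $C$ at $p$, and $T\cong\{s\in N_p:w_1s=w_2s=0\}$. We show first that $N$ is holonomic near $p$ and then that $T=0$.

**Step 5: a prime over which lengths can be counted.** Filter $K^{-k}$ by $F_{m-k}\mathcal D\otimes\wedge^k\mathcal V$. Bracket terms in (1) do not raise the order, so $\operatorname{gr}K$ is the Koszul complex of the symbols $\sigma_1,\sigma_2,\sigma_3$ of the basis fields on $\mathcal O[\zeta]=\operatorname{gr}\mathcal D$, $\zeta=(\zeta_1,\zeta_2,\zeta_3)$. Let $\mathfrak q=I_Z\mathcal O[\zeta]$, a prime of height $2$ with zero set $T^*X|_Z$ of dimension $4$. It contains the $\sigma_i$ since $Z\subset Z_0$.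

*The set $\{\sigma=0\}$ has dimension $\le4$.* Over the points where the basis fields span a space of dimension $r$, its fibers have dimension $3-r$. This gives dimension $3$ off $D$ ($r=3$); dimension $2+1=3$ over smooth points of $D$ ($r=2$); at most $1+2=3$ over the points of $\operatorname{Sing}D$ (of dimension $\le1$) with $r\ge1$; and $1+3=4$ over $Z_0=Z$.

*$\mathfrak q$ is minimal over $(\sigma)$.* A strictly smaller prime containing $(\sigma)$ would have height $\le1$. It is not zero, since $\sigma\ne0$, so it is $(F)$ for some $F\in\mathfrak q$ (factorial ring). Then $F$ vanishes at $(p,0)$, and $\{F=0\}$ is a hypersurface of dimension $5$ there, contained in $\{\sigma=0\}$. This is a contradiction.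

So the Koszul homology of $\sigma_1,\sigma_2,\sigma_3$ localized at $\mathfrak q$ has finite length. Its Euler characteristic vanishes, as the number $3$ of elements exceeds $\dim\mathcal O[\zeta]_{\mathfrak q}=2$ (Serre, *Algèbre locale*, Ch. IV).

**Step 6: $N$ is holonomic near $p$.** The spectral sequence of the filtered complex $K$ consists, from $E_1=H(\operatorname{gr}K)$ on, of finitely generated modules over the noetherian ring $\operatorname{gr}\mathcal D$, with linear differentials. Its boundaries form an increasing chain of submodules of $E_1$, which stabilizes, so $d_r=0$ for $r\gg0$. The filtration is bounded below and exhaustive, so the limit is $\operatorname{gr}H(K)$ for the induced filtrations. As this is finitely generated, the induced filtrations are good. The alternating sum of lengths at $\mathfrak q$ does not change from $E_r$ to $E_{r+1}$, so it is $0$ for $\operatorname{gr}H(K)$. Only $H^0(K)$ and $H^{-1}(K)=N$ are involved, so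
$$\operatorname{length}(\operatorname{gr}H^0(K))_{\mathfrak q}=\operatorname{length}(\operatorname{gr}N)_{\mathfrak q}.$$
Now $H^0(K)=\mathcal O(\star D)$ is holonomic. Its characteristic variety has dimension $3$ and cannot contain the $4$-dimensional $T^*X|_Z$, so the left side is $0$. Hence some element outside $\mathfrak q$ kills $\operatorname{gr}N$. As $N$ is supported on $Z$, its characteristic variety near $p$ is a proper closed subset of the irreducible $4$-dimensional $T^*X|_Z$, so of dimension $\le3$. That is, $N$ is holonomic near $p$.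

**Step 7: contradiction.** By Kashiwara's equivalence $T$ is the stalk of a holonomic $\mathcal D_Z$-module on the curve $Z$. After moving the general point $p$ it is finitely generated over $\mathcal O_Z$. On the other hand,
$$T\cong H_3(\mathcal R)=\ker(\mathcal R_3\to\mathcal R_2)$$
is a $\mathcal D_Z$-submodule of $\mathcal R_3=(\mathcal D/I_Z\mathcal D)\otimes\wedge^3\mathcal V$, a free left $\mathcal D_Z$-module. Since $\mathcal D_Z$ is a domain, a nonzero $s\in T$ would generate $\mathcal D_Zs\cong\mathcal D_Z$. This is not finitely generated over $\mathcal O_Z$, although it is a submodule of a finitely generated module over the noetherian ring $\mathcal O_Z$. So $T=0$, hence $N_p=0$ and $C_p=0$, contradicting $p\in\Sigma$. Therefore $\Sigma=\emptyset$ near $p_0$. $\square$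

By the quoted theorem, (A) implies LCT for $n\le3$, and LCT implies (A) for all $n$. This proves Theorem 2. $\blacksquare$
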